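\title{Positive lattice points in a right-angled simplex:\\ a proof of the Yau Number-Theoretic Conjecture}

\begin{abstract}
We prove a sharp polynomial upper bound for the number of lattice points with positive coordinates in the simplex $x_1/a_1+\dots+x_n/a_n\le 1$, for all real $a_1\ge\dots\ge a_n>1$ and every $n\ge 3$, provided that there is at least one such point. Equality holds exactly when the $a_i$ are equal to a common integer. This is the Yau Number-Theoretic Conjecture. For $n\ge 4$ we obtain a stability version of the bound. The proof is elementary: it slices the simplex along its shortest edge and proceeds by induction on $n$. The bound fails for $n=2$, so the case $n=3$ is derived from a corrected estimate for triangles.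
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For positive real numbers $a_1,\dots,a_n$ consider the right-angled simplex
\[
\Delta_n=\Big\{x\in\mathbb{R}^n:\ x_1,\dots,x_n\ge 0,\ \ \frac{x_1}{a_1}+\dots+\frac{x_n}{a_n}\le 1\Big\},
\]
and let $P_n=P_n(a_1,\dots,a_n)$ be the number of its points all of whose coordinates are positive integers. We call these the \emph{positive lattice points}. If there is one, then $(1,\dots,1)$ is one, so
\begin{equation}\label{eq:nonempty}
P_n>0\iff \frac1{a_1}+\dots+\frac1{a_n}\le 1 .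
\end{equation}
We look for a polynomial in the $a_i$ that bounds $n!\,P_n$ from above and is attained. Two computations show what such a polynomial should look like. We write $x^{\underline{m}}=x(x-1)\cdots(x-m+1)$ for the falling factorial with $m$ factors.

\emph{Volume.} The simplex has volume $a_1\cdots a_n/n!$. To each positive lattice point $x$ attach the unit cube $x-[0,1]^n$. These cubes lie in $\Delta_n$ and have disjoint interiors. If $P_n>0$, they cover all $v$ with positive coordinates and $\sum_i (v_i+1)/a_i\le1$, because rounding the coordinates of $v$ up gives a positive lattice point of $\Delta_n$. Hence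
\[
a_1\cdots a_n\Big(1-\sum_i\frac1{a_i}\Big)^n\le n!\,P_n\le a_1\cdots a_n ,
\]
and the leading term of a good bound must be $a_1\cdots a_n$.

\emph{The diagonal.} Let $a_1=\dots=a_n=c$. A positive solution of $x_1+\dots+x_n\le\lfloor c\rfloor$ is determined by its partial sums, which form an arbitrary $n$-element subset of $\{1,\dots,\lfloor c\rfloor\}$. So $P_n=\binom{\lfloor c\rfloor}{n}$, which is positive exactly when $c\ge n$. Since $x^{\underline{n}}$ is strictly increasing for $x\ge n-1$, we get for every $n\ge1$ and $c\ge n$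
\begin{equation}\label{eq:diagonal}
n!\,P_n(c,\dots,c)=\lfloor c\rfloor^{\underline{n}}\le c^{\underline{n}},\qquad\text{with equality if and only if } c\in\mathbb{Z}.
\end{equation}
A bound that is sharp at the integer points of the diagonal should restrict to $c^{\underline{n}}$ there.

For $a_1\ge\dots\ge a_n$ the polynomial
\[
R_n(a_1,\dots,a_n)=\prod_{i=1}^n(a_i-1)-(a_n-1)^n+a_n^{\underline{n}}
\]
meets both demands: its part of degree $n$ is $a_1\cdots a_n$, and on the diagonal the first two terms cancel. The following statement is posed in \cite{sharp} as the Yau Number-Theoretic Conjecture. We prove it.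

\begin{theorem}\label{thm:main}
Let $n\ge3$, let $a_1\ge\dots\ge a_n>1$ be real numbers, and assume $P_n>0$. Then
\[
n!\,P_n\le R_n(a_1,\dots,a_n),
\]
with equality if and only if $a_1=\dots=a_n\in\mathbb{Z}$.
\end{theorem}

From now on $c=a_n$ is the smallest parameter, and
\[
X=\prod_{i<n}(a_i-1)-(c-1)^{n-1},\qquad\text{so that}\qquad R_n=c^{\underline{n}}+(c-1)X .
\]
Each factor $a_i-1$ is at least $c-1>0$. Thus $X\ge0$, and $X=0$ only on the diagonal: $X$ measures the distance from it. For $n\ge4$ the induction gives more than Theorem~\ref{thm:main}, namely that the gap $R_n-n!\,P_n$ is at least proportional to $X$.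

\begin{theorem}\label{thm:stable}
Let $n\ge4$, $a_1\ge\dots\ge a_n=c>1$ and $P_n>0$, and put
\[
q_n(c)=c-1-n\sum_{1\le k<c}\Big(1-\frac kc\Big)^{n-1},
\]
where $k$ runs over integers. Then $q_n(c)\ge\frac13\min(c-1,1)$ and
\[
n!\,P_n\le R_n-\tfrac1{28}\,q_n(c)\,X\le R_n-\tfrac1{84}\min(c-1,1)\,X .
\]
\end{theorem}

Neither $P_n>0$ nor $n\ge3$ can be removed from Theorem~\ref{thm:main}. For $n=2$ one has $R_2(\alpha,\beta)=(\beta-1)\big[(\alpha-1)-(\beta-1)+\beta\big]=\alpha(\beta-1)$, and the bound holds only up to an error that depends on the shape of the triangle.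

\begin{proposition}\label{prop:sharp}
\emph{(a)} For every $n\ge3$ there are $a_1\ge\dots\ge a_n>1$ with $P_n=0$ and $R_n<0$.

\emph{(b)} The inequality of Theorem~\ref{thm:main} fails for $n=2$. Instead, for $\alpha\ge\beta\ge1$ and $\rho=\alpha/\beta$,
\[
2P_2(\alpha,\beta)\le\alpha(\beta-1)+\varepsilon(\rho),\qquad
\varepsilon(\rho)=\begin{cases}(\rho-1)/\rho,&1\le\rho\le2,\\[2pt] \rho/4,&\rho\ge2,\end{cases}
\]
and for every $\rho\in[1,2]$ and every even integer $\rho$ equality is attained for some $\beta$.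
\end{proposition}

The proof is self-contained. Section~\ref{sec:slice} sets up the slicing and shows the mechanism on a small family. Section~\ref{sec:two} proves Proposition~\ref{prop:sharp}, Section~\ref{sec:three} uses it for $n=3$, and Section~\ref{sec:step} contains the induction step.

\section{Slicing: a loss and the gain that pays for it}\label{sec:slice}

Let $n\ge3$ and $P_n>0$. Put $u_k=1-k/c$. The positive lattice points with $x_n=k$ are the positive solutions of $\sum_{i<n}x_i/a_i\le u_k$, so they form the $(n-1)$-dimensional problem with parameters $a_1u_k\ge\dots\ge a_{n-1}u_k$. By \eqref{eq:nonempty} this slice is nonempty if and only if $\sum_{i<n}1/a_i\le u_k$. This holds for $k=1$ because $P_n>0$, and $u_k$ decreases with $k$. Hence the nonempty slices are those with $1\le k\le K$ for some integer $K\ge1$, and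
\begin{equation}\label{eq:slice}
P_n=\sum_{k=1}^K P_{n-1}(a_1u_k,\dots,a_{n-1}u_k).
\end{equation}
For $k\le K$ the $n-1\ge2$ positive numbers $1/(a_iu_k)$ have sum at most $1$, so $a_iu_k>1$ for all $i<n$. Let
\[
y=c-K=c\,u_K>0
\]
be the height of the simplex above the last nonempty slice. That this slice is nonempty means
\begin{equation}\label{eq:N}
\sum_{i<n}\frac{c}{a_i}\le y .
\end{equation}
Falling factorials are adapted to slicing because $(z+1)^{\underline{n}}-z^{\underline{n}}=\big[(z+1)-(z-n+1)\big]z^{\underline{n-1}}=n\,z^{\underline{n-1}}$, whence for every integer $M\ge0$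
\begin{equation}\label{eq:tele}
n\sum_{k=1}^M(c-k)^{\underline{n-1}}=c^{\underline{n}}-(c-M)^{\underline{n}} .
\end{equation}

On the diagonal the induction closes by itself. The slices have parameters $c-k$, and \eqref{eq:diagonal}, \eqref{eq:slice} and \eqref{eq:tele} give $n!\,P_n\le c^{\underline{n}}-y^{\underline{n}}$. Condition \eqref{eq:N} reads $y\ge n-1$, which is the range to the right of the largest root of $y^{\underline{n}}$. So the boundary term $y^{\underline{n}}$ has the right sign.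

Off the diagonal \eqref{eq:N} allows $y<n-1$, and the boundary term can be negative. This loss must be paid from the term $(c-1)X$ of $R_n$. The point is that \eqref{eq:N} itself forces $X$ to be large when $y$ falls short of $n-1$. Here is the smallest case. Since $-(c-1)^2+c(c-2)=-1$, we have
\begin{equation}\label{eq:R3}
R_3(a,b,c)=(c-1)\big[(a-1)(b-1)-1\big]=(c-1)(ab-a-b).
\end{equation}

\begin{example}\label{ex:model}
Let $n=3$, $a_1=a_2=rc$ with $r\ge1$, and suppose $K=1$, so that $c=1+y$. The only slice has parameters $(ry,ry)$, and \eqref{eq:N} says $ry\ge2$. By \eqref{eq:diagonal}, $6P_3\le 3ry(ry-1)$, and by \eqref{eq:R3}, $R_3=ry\,[r(y+1)^2-2(y+1)]$. Subtracting,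
\[
R_3-6P_3\ge ry\,\big[r(y^2-y+1)-2y+1\big]=ry\,\big[(y-1)(y-2)+(r-1)(y^2-y+1)\big].
\]
The first term in the last bracket comes from $y^{\underline{3}}$ and is negative for $1<y<2$. The second is the gain from leaving the diagonal. If $y\ge2$, both are nonnegative. If $y<2$, then $r\ge2/y$, and the first form of the bracket is at least $(2y-2+2/y)-2y+1=(2-y)/y>0$. For instance, $(\frac{10}3,\frac{10}3,\frac52)$ has $\sum1/a_i=1$, so $P_3=1$. Here $y=\frac32$ and $ry=2$, and the estimate gives $R_3-6\ge\frac23$, which is exact: $R_3=\frac{20}3$.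
\end{example}

Both the case $n=3$ and the induction step have this shape: one derives a lower bound for
\[
D=R_n-n!\,P_n
\]
of the form (gain) $-$ (losses), and uses \eqref{eq:N} to show that the gain wins.

\section{Triangles}\label{sec:two}

A triangle is counted row by row. Replacing each row count by the row length gives $\alpha(\beta-1)$ plus an excess that depends on the fractional part of $\beta$. The shortest row decides whether the excess survives.

\begin{lemma}\label{lem:two}
Let $\rho\ge1$, $\beta\ge1$ and $\mu=\min(\rho,2)$. Then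
\[
2P_2(\rho\beta,\beta)\le\rho\beta(\beta-1)+\varepsilon(\rho)\qquad\text{and}\qquad 0\le\varepsilon(\rho)\le\frac{\rho-1}{\mu}.
\]
\end{lemma}

\begin{proof}
Write $\beta=m+\theta$ with $m=\lfloor\beta\rfloor\ge1$ and $0\le\theta<1$. The row $x_2=j$ contains $\lfloor\rho(\beta-j)\rfloor$ points for $1\le j\le m$. With $i=m-j$,
\begin{equation}\label{eq:rows}
P_2=\sum_{i=0}^{m-1}\lfloor\rho(\theta+i)\rfloor,\qquad 2\sum_{i=0}^{m-1}(\theta+i)=2m\theta+m(m-1)=\beta(\beta-1)+\theta(1-\theta).
\end{equation}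
If $\rho\theta<1$, the row $i=0$ is empty, and
\[
2P_2\le\rho\big[\beta(\beta-1)+\theta(1-\theta)-2\theta\big]\le\rho\beta(\beta-1).
\]
If $\rho\theta\ge1$, then $2P_2\le\rho\beta(\beta-1)+\rho\theta(1-\theta)$ with $1/\rho\le\theta<1$. For $\rho\le2$ we have $\theta\ge1/\rho\ge\frac12$, and $\theta(1-\theta)$ decreases on $[\frac12,1]$, so $\rho\theta(1-\theta)\le1-1/\rho$. For $\rho\ge2$ we use $\theta(1-\theta)\le\frac14$. Finally, $\varepsilon(\rho)=(\rho-1)/\mu$ for $\rho\le2$, and $\rho/4\le(\rho-1)/2$ for $\rho\ge2$.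
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
(a) Take $a_1=\dots=a_n=n-\frac32>1$. Then $\sum1/a_i>1$, so $P_n=0$, while $R_n=(n-\frac32)^{\underline{n}}$ has exactly one negative factor, the last one $-\frac12$, and no zero factor.

(b) The bound is Lemma~\ref{lem:two}. For $\rho\in[1,2]$ take $\alpha=\rho+1$, $\beta=1+1/\rho$. Then $1/\alpha+1/\beta=1$, so $(1,1)$ lies on the hypotenuse and is the only positive lattice point. The bound equals $(\rho+1)/\rho+(\rho-1)/\rho=2=2P_2$. The case $\rho=2$ is the triangle $(3,\frac32)$, where $2P_2=2>\frac32=R_2$, so the inequality of Theorem~\ref{thm:main} fails for $n=2$. For even $\rho$ take $\beta=m+\frac12$ with $m\ge1$. All numbers $\rho(\frac12+i)$ are integers, and \eqref{eq:rows} gives $2P_2=\rho\beta(\beta-1)+\rho/4$.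
\end{proof}

\section{The case $n=3$}\label{sec:three}

Let $a\ge b\ge c>1$ and $P_3>0$. We show that $D=R_3-6P_3\ge0$, and that $D=0$ forces $a=b=c\in\mathbb{Z}$. Put $\rho=a/b\ge1$, $r=b/c\ge1$, $\mu=\min(\rho,2)$. Multiplying \eqref{eq:N} by $r$ gives
\begin{equation}\label{eq:N3}
ry\ge1+\frac1\rho .
\end{equation}
Compared with Example~\ref{ex:model} there is one new loss: every slice is a triangle with the same ratio $\rho$, and each costs the error $\varepsilon(\rho)$. There is also a new gain, proportional to $\rho-1$.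

\subsection*{The lower bound for $D$}
Put $z_k=c-k$. The $k$th slice has parameters $(\rho rz_k,\,rz_k)$ with $rz_k=bu_k>1$, so Lemma~\ref{lem:two} gives
\[
6P_3\le 3\rho\sum_{k\le K}(r^2z_k^2-rz_k)+3K\varepsilon(\rho).
\]
In \eqref{eq:R3} write $ab-a-b=\rho(b^2-2b)+(\rho-1)b$ and $b=rc$. Then
\[
D\ge\rho\,(r^2Q-rB)+(\rho-1)(c-1)b-3K\varepsilon(\rho),
\]
where $Q=c^2(c-1)-3\sum_{k\le K} z_k^2$ and $B=2c(c-1)-3\sum_{k\le K} z_k$. We split $r^2Q-rB=r(Q-B)+r(r-1)Q$ into its value on the diagonal and the gain from $r>1$. By \eqref{eq:tele}, $Q-B=c^{\underline{3}}-3\sum_k z_k^{\underline{2}}=y^{\underline{3}}$. The polynomial $p(z)=z(z-1)(2z-1)$ satisfies $p(z+1)-p(z)=6z^2$, so $3\sum_k z_k^2=\frac12[p(c)-p(y)]$ and $Q=\frac12[c(c-1)+p(y)]$. Therefore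
\begin{equation}\label{eq:D3}
D\ \ge\ \rho r\,y^{\underline{3}}+\rho r(r-1)Q+(\rho-1)(c-1)b-3K\varepsilon(\rho).
\end{equation}
Since $c\ge y+1>1$, we have $c(c-1)\ge y(y+1)$, and $(y+1)+(y-1)(2y-1)=2(y^2-y+1)$. Hence
\begin{equation}\label{eq:Q}
Q\ge y(y^2-y+1)>0,\qquad\text{with equality when }K=1 .
\end{equation}
The three cases below follow the sign of $y^{\underline{3}}=y(y-1)(y-2)$.

\subsection*{Case A: $y\ge2$}
Here $b\ge c=y+K\ge3$ and $\varepsilon(\rho)\le\rho-1$, so the last two terms of \eqref{eq:D3} are at least $3(\rho-1)(c-1-K)=3(\rho-1)(y-1)$. Thus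
\[
D\ge\rho r\,y^{\underline{3}}+\rho r(r-1)Q+3(\rho-1)(y-1),
\]
a sum of nonnegative terms. If $D=0$, then $y=2$, $r=1$ and $\rho=1$, that is, $a=b=c=K+2\in\mathbb{Z}$.

\subsection*{Case B: $1\le y<2$}
Now $y^{\underline{3}}=-(2-y)\,y(y-1)\le0$. Condition \eqref{eq:N3} bounds the shortfall $2-y$ by the distances of $r$ and $\rho$ from $1$:
\[
\rho r(2-y)=2\rho r-\rho ry\le2\rho r-\rho-1=2\rho(r-1)+(\rho-1).
\]
We charge the two parts of this loss to the two gains. With $\varepsilon(\rho)\le(\rho-1)/\mu$,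
\[
D\ge\rho(r-1)\big[rQ-2y(y-1)\big]+(\rho-1)S,\qquad S=(c-1)b-\frac{3K}\mu-y(y-1).
\]
By \eqref{eq:Q}, $rQ-2y(y-1)\ge y(y^2-3y+3)>0$, since $y^2-3y+3=(y-\frac32)^2+\frac34$. We claim that $S>0$ when $\rho>1$. Using $b\ge c$ and $c(c-1)-y(y-1)=(c-y)(c+y-1)$, we get
\[
S\ge K\Big(K+2y-1-\frac3\mu\Big).
\]
If $\rho\ge2$, this is positive because $K+2y-1\ge2>\frac32$. If $1<\rho<2$ and $K\ge2$, it is positive because $K+2y-1\ge3>3/\rho$. There remains $1<\rho<2$, $K=1$, where $b\ge c$ is too weak. Then $c=1+y$, and \eqref{eq:N3} gives $(c-1)b=ry(y+1)\ge(1+\frac1\rho)(y+1)$, so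
\[
S\ge1+2y-y^2-\frac{2-y}\rho\ge-1+3y-y^2=1+(y-1)(2-y)\ge1 .
\]
Thus $D>0$ if $r>1$ or $\rho>1$. The case $r=\rho=1$ does not occur, since \eqref{eq:N3} would give $y\ge2$.

\subsection*{Case C: $0<y<1$}
Now $y^{\underline{3}}>0$, and the only loss is $3K\varepsilon(\rho)$. The difficulty is that $c-1$ may be small. In return $r$ is large: $r>ry\ge1+\frac1\rho$.

\emph{Let $K\ge2$.} Then
\[
(c-1)b=(K+y)\big[(K-1)r+ry\big]\ge K^2\Big(1+\frac1\rho\Big)\ge K\Big(2+\frac2\rho\Big)\ge\frac{3K}\mu ,
\]
because $2+\frac2\rho\ge\frac3\rho$ for $\rho\ge1$, and $2>\frac32$ for the case $\mu=2$. So the last two terms of \eqref{eq:D3} have nonnegative sum, and the first two are positive. Hence $D>0$.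

\emph{Let $K=1$.} Then $c=1+y$ and $Q=y(y^2-y+1)$. From \eqref{eq:N3},
\[
\rho ry\ge\rho+1,\qquad r-1\ge\Big(\frac1y-1\Big)+\frac1{\rho y},\qquad (c-1)b=ry(1+y)\ge\Big(1+\frac1\rho\Big)(1+y).
\]
Dropping the positive first term of \eqref{eq:D3}, we obtain
\[
D>(\rho+1)(r-1)(y^2-y+1)+(\rho-1)\Big(1+\frac1\rho\Big)(1+y)-3\varepsilon(\rho).
\]
If $\rho<2$, use $(r-1)(y^2-y+1)\ge\frac1\rho\big(y-1+\frac1y\big)\ge\frac1\rho$ and $\varepsilon(\rho)=(\rho-1)/\rho$:
\[
D>\frac{\rho+1}\rho+(\rho-1)\Big(1-\frac2\rho\Big)=\rho+\frac3\rho-2\ge2\sqrt3-2>0 .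
\]
If $\rho\ge2$, use $y^2-y+1\ge\frac34$ and $\varepsilon(\rho)=\rho/4$:
\[
D>\tfrac34(\rho+1)\Big(\frac1y-1\Big)+(\rho-1)(1+y)-\tfrac34\rho .
\]
For $y<\frac12$ the first term exceeds $\frac34\rho$. For $y\ge\frac12$ the second term is at least $\frac32(\rho-1)\ge\frac34\rho$. So $D>0$.

Together with \eqref{eq:diagonal}, which gives equality at the integer points of the diagonal, this proves Theorem~\ref{thm:main} for $n=3$.

\section{The induction step}\label{sec:step}

Let $n\ge4$, $a_1\ge\dots\ge a_n=c>1$ and $P_n>0$, and assume the inequality of Theorem~\ref{thm:main} in dimension $n-1\ge3$. Write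
\[
b=a_{n-1},\qquad x_k=bu_k,\qquad f(x)=x^{\underline{n-1}},\qquad q=q_n(c).
\]
By Section~\ref{sec:slice} the slices $1\le k\le K$ satisfy the hypotheses of the theorem, and their smallest parameter is $x_k>1$. So \eqref{eq:slice} gives
\begin{equation}\label{eq:ind}
n!\,P_n\le n\sum_{k\le K}\Big[\prod_{i<n}(a_iu_k-1)-(x_k-1)^{n-1}+f(x_k)\Big].
\end{equation}

\subsection{The rate of gain}

We must compare $(c-1)\prod_{i<n}(a_i-1)$ with $n\sum_k\prod_{i<n}(a_iu_k-1)$. The tool is the inequality
\begin{equation}\label{eq:scale}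
0<\tau u-1\le u(\tau-1)\qquad\text{for } 0<u\le1,\ \tau u>1 .
\end{equation}
It shows that passing to the $k$th slice shrinks each factor at least by $u_k$, so the comparison reduces to that of $c-1$ with $n\sum_k u_k^{n-1}$. Their difference is at least $q$, since $K<c$:
\begin{equation}\label{eq:qK}
c-1-n\sum_{k\le K}u_k^{n-1}\ge q .
\end{equation}
(For $n=3$ the left side is $Q/c^2$.) The sum in $q$ is a Riemann sum for $n\int_0^c(1-t/c)^{n-1}dt=c$. The plain comparison with this integral gives only $q\ge-1$. Convexity allows us to start the integral at $\frac12$, which gains about $n/2$ for large $c$.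

\begin{lemma}\label{lem:q}
For $n\ge4$ and $c>1$ we have $q\ge\frac13\min(c-1,1)$. If $c\ge3$, then $q\ge\frac{11}{20}$.
\end{lemma}

\begin{proof}
The function $h(t)=\max(1-t/c,0)^{n-1}$ is convex. Integrating $2h(k)\le h(k-t)+h(k+t)$ over $0\le t\le\frac12$ gives $h(k)\le\int_{k-1/2}^{k+1/2}h$. Hence, with $w=1/c$,
\[
n\sum_{1\le k<c}h(k)\le n\int_{1/2}^c h=c\Big(1-\frac w2\Big)^n\le c\Big(1-\frac w2\Big)^4=c-2+\tfrac32w-\tfrac12w^2+\tfrac1{16}w^3 .
\]
So $q\ge1-\frac32w+\frac12w^2-\frac1{16}w^3$. This cubic decreases on $[0,1]$, its derivative being at most $-\frac32+w$. It equals $\frac{47}{128}>\frac13$ at $w=\frac12$ and $\frac{239}{432}>\frac{11}{20}$ at $w=\frac13$. This settles $c\ge2$ and $c\ge3$. For $1<c<2$ only $k=1$ occurs, and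
\[
q=(c-1)\Big[1-n\,\frac{(c-1)^{n-2}}{c^{n-1}}\Big].
\]
The logarithmic derivative of the fraction is $\frac{n-1-c}{c(c-1)}>0$, so the fraction is at most its value $2^{1-n}$ at $c=2$. Since $n2^{1-n}\le\frac12$ for $n\ge4$, we get $q\ge\frac12(c-1)$.
\end{proof}

\subsection{Reduction to the diagonal}

We move the parameters to the diagonal, keeping $c$ and $K$ fixed, and show that the lower bound for $D$ coming from \eqref{eq:ind} drops at least $q$ times as fast as $\prod_{i<n}(a_i-1)$. This is done in two stages, because the terms $-(x_k-1)^{n-1}+f(x_k)$ depend on $b$ but not on $a_1,\dots,a_{n-2}$: first these parameters are lowered to $b$, then $b$ is lowered to $c$. In the second stage we need a bound for $f'$, and it is available only to the right of the largest root $n-2$ of $f$. The slices with $x_k<n-2$ are therefore set aside as a loss.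

\begin{lemma}\label{lem:key}
Let $M$ be the number of $k$ with $1\le k\le K$ and $c-k\ge n-2$. Then
\begin{equation}\label{eq:key}
D\ \ge\ qX+(c-M)^{\underline{n}}-n\sum_{k\le K,\ x_k<n-2}f(x_k).
\end{equation}
\end{lemma}

\begin{proof}
\emph{First stage.} Let $\delta_i=a_i-b\ge0$ for $i\le n-2$. Then $a_i-1=(b-1)+\delta_i$ and $a_iu_k-1=(x_k-1)+u_k\delta_i$. Expanding the products,
\[
(c-1)\prod_{i<n}(a_i-1)-n\sum_{k\le K}\prod_{i<n}(a_iu_k-1)=\sum_{I\subseteq\{1,\dots,n-2\}}\gamma_{|I|}\prod_{i\in I}\delta_i ,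
\]
\[
\gamma_j=(c-1)(b-1)^{n-1-j}-n\sum_{k\le K}u_k^j\,(x_k-1)^{n-1-j}.
\]
By \eqref{eq:scale} and \eqref{eq:qK}, $\gamma_j\ge q\,(b-1)^{n-1-j}$. The same expansion of $\prod_{i<n}(a_i-1)$ shows that the terms with $I\ne\emptyset$ contribute at least $q\big[\prod_{i<n}(a_i-1)-(b-1)^{n-1}\big]$. The term $I=\emptyset$ we keep exactly: $\gamma_0+n\sum_k(x_k-1)^{n-1}=(c-1)(b-1)^{n-1}$. Subtracting \eqref{eq:ind} from $R_n$, we obtain
\begin{equation}\label{eq:stage1}
D\ge q\Big[\prod_{i<n}(a_i-1)-(b-1)^{n-1}\Big]+(c-1)(b-1)^{n-1}-n\sum_{k\le K}f(x_k)-(c-1)^n+c^{\underline{n}} .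
\end{equation}

\emph{Second stage.} Let $f_+(x)=f(x)$ for $x\ge n-2$ and $f_+(x)=0$ for $x<n-2$. Since $f(n-2)=0$, this function is continuous and piecewise $C^1$, and so is
\[
g(\tau)=(c-1)(\tau-1)^{n-1}-n\sum_{k\le K}f_+(\tau u_k),\qquad c\le\tau\le b .
\]
Recall Maclaurin's inequality: if $e_j$ is the $j$th elementary symmetric polynomial of $N$ positive numbers, then $e_j\le\binom Nj(e_1/N)^j$ for $1\le j\le N$. For $x>n-2$ the derivative $f'(x)$ is $e_{n-2}$ of the $n-1$ positive numbers $x,x-1,\dots,x-(n-2)$, whose mean is $x-\frac{n-2}2$. As $n\ge4$,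
\begin{equation}\label{eq:fprime}
f'(x)\le(n-1)\Big(x-\frac{n-2}2\Big)^{n-2}\le(n-1)(x-1)^{n-2}.
\end{equation}
Except at the finitely many $\tau$ with $\tau u_k=n-2$ for some $k$, we get from \eqref{eq:fprime}, \eqref{eq:scale} and \eqref{eq:qK}
\[
g'(\tau)\ge(n-1)\Big[(c-1)(\tau-1)^{n-2}-n\!\!\sum_{k\le K,\ \tau u_k>n-2}\!\!u_k(\tau u_k-1)^{n-2}\Big]\ge q\,(n-1)(\tau-1)^{n-2}.
\]
Integration gives $g(b)\ge g(c)+q\big[(b-1)^{n-1}-(c-1)^{n-1}\big]$. At $\tau=c$ we have $\tau u_k=c-k$, so only $k=1,\dots,M$ contribute, and \eqref{eq:tele} yields $g(c)=(c-1)^n-c^{\underline{n}}+(c-M)^{\underline{n}}$. The second and third terms on the right of \eqref{eq:stage1} add up to $g(b)-n\sum_{k\le K,\,x_k<n-2}f(x_k)$. Inserting the bound for $g(b)$ gives \eqref{eq:key}.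
\end{proof}

\subsection{Falling factorials between their roots}

The two possible losses in \eqref{eq:key} are values of falling factorials to the left of their largest roots. There they are small on the scale $(n-1)!$.

\begin{lemma}\label{lem:small}
Let $n\ge4$.

\emph{(a)} If $1<x<n-2$, then $f(x)\le\frac12(n-3)!$.

\emph{(b)} If $1<x<n-1$, then $|x^{\underline{n}}|\le\frac14(n-1)!$.
\end{lemma}

\begin{proof}
Let $N,m$ be integers with $1\le m\le N-2$, and let $x=m+\theta$ with $0<\theta<1$. The factors $x-m$ and $x-m-1$ of $x^{\underline{N}}$ contribute $\theta(1-\theta)\le\frac14$. For the others use $x<m+1$ and $x>m$: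
\[
|x^{\underline{N}}|=\theta(1-\theta)\prod_{j=0}^{m-1}(x-j)\prod_{j=m+2}^{N-1}(j-x)\le\tfrac14(m+1)!\,(N-1-m)!=\frac{N!}{4\binom N{m+1}} .
\]
At integer $x$ in the given ranges both falling factorials vanish. For (b) take $N=n$: then $2\le m+1\le n-1$, so $\binom n{m+1}\ge n$. For (a) take $N=n-1$ and assume $f(x)>0$. The number $n-2-m\ge1$ of negative factors is then even, so $m\le n-4$. Thus $2\le m+1\le n-3$ and $\binom{n-1}{m+1}\ge\binom{n-1}2$, which gives $f(x)\le\frac{(n-1)!}{2(n-1)(n-2)}$.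
\end{proof}

To put the gain on the same scale we use $m!=2\cdot3\cdots m\le m^{m-1}$. For $n\ge4$ it gives
\begin{equation}\label{eq:fact}
(n-1)^{n-2}\ge(n-1)!,\qquad (n-2)^{n-2}\ge2\,(n-2)!,\qquad (n-1)^{n-1}\ge3\,(n-1)! .
\end{equation}

\subsection{The gain exceeds the losses}

Let $L=n\sum_{k\le K,\,x_k<n-2}f(x_k)-(c-M)^{\underline{n}}$, so that \eqref{eq:key} reads $D\ge qX-L$. We distinguish three cases. They are exhaustive: if $y=c-K<n-1$, then $c\ge n-1$ or $c<n-1$.

\medskip\noindent\textbf{Case 1: $y\ge n-1$.} There is no loss. For $k\le K$ we have $x_k=bu_k\ge cu_k=c-k\ge n-1$, so $M=K$, the sum in $L$ is empty, and $D\ge qX+y^{\underline{n}}\ge qX\ge0$. If $D=0$, then $X=0$ because $q>0$, so $a_1=\dots=a_n=c$. Also $y^{\underline{n}}=0$ with $y\ge n-1$ forces $y=n-1$, so $c=K+n-1\in\mathbb{Z}$.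

\medskip\noindent\textbf{Case 2: $y<n-1\le c$.} As in Example~\ref{ex:model}, the loss and the gain are both measured by the shortfall $\omega=n-1-y>0$.

\emph{The loss.} Let $k_0$ be the smallest integer with $c-k_0<n-1$, and write $c-k_0=n-1-\sigma$ with $0<\sigma\le1$. Then $k_0\ge1$ since $c\ge n-1$, and $k_0\le K$ since $c-K<n-1$. Moreover $c-k\ge n-2$ exactly for $k\le k_0$, so $M=k_0$, and $\omega=\sigma+(K-k_0)$. The boundary term is
\[
(c-M)^{\underline{n}}=-\sigma\prod_{i=1}^{n-1}(i-\sigma)\ge-\sigma(1-\sigma)(n-1)!>-\sigma\,(n-1)! .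
\]
If $x_k<n-2$, then $c-k\le x_k<n-2$, so $k_0<k\le K$. By Lemma~\ref{lem:small}(a) each such $k$ adds at most $\frac n2(n-3)!\le(n-1)!$ to $L$. Hence $L<\sigma(n-1)!+(K-k_0)(n-1)!=\omega\,(n-1)!$.

\emph{The gain.} By \eqref{eq:N}, $\sum_{i<n}(1-c/a_i)\ge n-1-y=\omega$. Since $a_i-c\ge\frac c{a_i}(a_i-c)=c(1-c/a_i)$, it follows that $\sum_{i<n}(a_i-c)\ge c\,\omega$. Expanding $\prod_{i<n}[(c-1)+(a_i-c)]$ and keeping the linear terms, we get with \eqref{eq:fact}
\[
X\ge(c-1)^{n-2}\sum_{i<n}(a_i-c)\ge c(c-1)^{n-2}\omega\ge(n-1)(n-2)^{n-2}\omega\ge2\,\omega\,(n-1)! .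
\]
As $c\ge n-1\ge3$, Lemma~\ref{lem:q} gives $qX\ge\frac{11}{10}\,\omega(n-1)!$. So $L<\frac{10}{11}qX$ and $D>\frac1{11}qX>0$.

\medskip\noindent\textbf{Case 3: $1<c<n-1$.} The factor $c(c-1)^{n-2}$ is no longer large, and $q$ tends to $0$ as $c\to1$. But the loss is now bounded by a fixed multiple of $(n-1)!$, and a small $c$ forces the other parameters to be large.

\emph{The loss.} Here $c-k<n-2$ for all $k\ge1$, so $M=0$, and $c^{\underline{n}}\ge-\frac14(n-1)!$ by Lemma~\ref{lem:small}(b). The $x_k=b-kb/c$ form an arithmetic progression with step of size $b/c\ge1$, so at most $n-3$ of them lie in the open interval $(1,n-2)$ of length $n-3$. By Lemma~\ref{lem:small}(a) they add at most $\frac12n(n-3)(n-3)!$ to $L$, and this is less than $\frac12(n-1)!$ because $n(n-3)=(n-1)(n-2)-2$. Hence $L<\frac34(n-1)!$.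

\emph{The gain.} Let $t_i=1/a_i$ for $i<n$ and $s=c-1\in(0,n-2)$. By \eqref{eq:nonempty}, $2/b\le1/b+1/c\le1$, so $t_i\le\frac12$, and $\sum_{i<n}t_i\le1-1/c=s/c$. The function $\psi(t)=\log(1/t-1)$ is decreasing on $(0,1)$ and convex on $(0,\frac12]$, where $\psi''(t)=t^{-2}-(1-t)^{-2}\ge0$. Jensen's inequality $\sum_{i<n}\psi(t_i)\ge(n-1)\psi(\bar t)$, with the mean $\bar t\le\frac{s}{(n-1)c}$, gives
\[
\prod_{i<n}(a_i-1)\ge\Big(\frac{(n-1)c}{s}-1\Big)^{n-1},\qquad\text{so}\qquad X\ge\Big(n-2+\frac{n-1}s\Big)^{n-1}-s^{n-1}.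
\]
Let $1\le s<n-2$. The lower bound for $X$ decreases in $s$, and at $s=n-2$ it is at least $(n-1)^{n-1}-(n-2)^{n-1}=\sum_{j=0}^{n-2}(n-1)^j(n-2)^{n-2-j}$. Keeping the term $j=n-2$, bounding the other $n-2$ terms by $(n-2)^{n-2}$ from below, and using \eqref{eq:fact}, we get
\[
X\ge(n-1)!+2(n-2)\,(n-2)!=\Big(1+\frac{2(n-2)}{n-1}\Big)(n-1)!\ge\tfrac73\,(n-1)! .
\]
Since $q\ge\frac13$ for $c\ge2$, we obtain $qX\ge\frac79(n-1)!$. Let $0<s<1$. Then $q\ge\frac13s$, and by \eqref{eq:fact} and $(n-1)!\ge6$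
\[
sX\ge\big((n-2)s+n-1\big)^{n-1}s^{2-n}-s^n\ge(n-1)^{n-1}-1\ge3\,(n-1)!-1\ge\tfrac{17}6\,(n-1)! ,
\]
so $qX\ge\frac{17}{18}(n-1)!\ge\frac79(n-1)!$. In both subcases $L<\frac34\cdot\frac97\,qX=\frac{27}{28}qX$, and $D>\frac1{28}qX>0$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:stable}]
We use induction on $n$, starting from Section~\ref{sec:three}. Let $n\ge4$ and assume the inequality in dimension $n-1$. In all three cases $D\ge\frac1{28}qX\ge0$. This is the inequality of Theorem~\ref{thm:main} in dimension $n$, and with Lemma~\ref{lem:q} it is Theorem~\ref{thm:stable}. Equality $D=0$ is possible only in Case~1, and then $a_1=\dots=a_n\in\mathbb{Z}$. Conversely, if $a_1=\dots=a_n=c\in\mathbb{Z}$ and $P_n>0$, then $c\ge n$ and $n!\,P_n=c^{\underline{n}}=R_n$ by \eqref{eq:diagonal}.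
\end{proof}

\begin{remark}
The hypothesis $P_n>0$ makes the gain large in Case~3. The example in Proposition~\ref{prop:sharp}(a) has $c<n-1$ and $X=0$, so nothing offsets the negative value $c^{\underline{n}}$. The step does not apply to $n=3$ for two reasons: \eqref{eq:ind} would need the inequality in dimension two, which is false, and \eqref{eq:fprime} fails, since then $f'(x)=2x-1>2(x-1)$. That the slicing is along the smallest parameter enters through $b\ge c$ and $\delta_i\ge0$. The hypothesis $a_n>1$ follows from $P_n>0$ by \eqref{eq:nonempty}.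
\end{remark}

\begin{thebibliography}{1}

\bibitem{sharp}
\emph{On sharp upper estimate of lattice points: Yau geometric conjecture},\newline
{\small\texttt{http://yau-awards.com/uploads/file/20211103/20211103154409\_92013.pdf}}

\end{thebibliography}
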